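# Three positive exponents decide $s_0x_1^ks_1\cdots x_n^ks_n=t_0x_0^kt_1$

## Two values of $k$: lengths, one letter, a single power

Let $\Gamma$ be an alphabet and $\Gamma^*$ the free monoid of words over $\Gamma$, with empty word $\varepsilon$. Fix $n\ge 1$ and words $s_0,\dots,s_n$, $x_0,\dots,x_n$, $t_0,t_1\in\Gamma^*$, and consider, for an integer $k\ge 0$, the equation

$$s_0x_1^ks_1\cdots x_n^ks_n=t_0x_0^kt_1. \tag{1}$$

The words are fixed and $k$ varies. For how many values of $k$ must (1) be checked before we know it for all $k$? Here and below, "for all $k$" means for all integers $k\ge 0$ unless another range is given.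

The first guess is two values. Everything that can be counted in (1) is affine in $k$: the left side has length $|s_0\cdots s_n|+k\sum_{i\ge1}|x_i|$ and the right side $|t_0t_1|+k|x_0|$, and the number of occurrences of any fixed letter behaves in the same way. Two affine functions that agree at two points are equal. Let us test the guess.

*One letter.* If $\Gamma=\{a\}$, a word is determined by its length, so two values of $k$ suffice.

*One power, $n=1$.* We work in the free group $F$ on $\Gamma$, which contains $\Gamma^*$. We use the textbook facts that $F$ is torsion-free and that the centralizer of a nontrivial element of $F$ is cyclic. They imply that roots are unique: if $g^m=h^m$ with $m\ge 1$, then $g=h$. Indeed, if $g^m=1$, then $g=h=1$. Otherwise $g$ and $h$ both commute with $g^m\ne 1$, so $g=c^p$ and $h=c^q$ for some $c$ of infinite order, and $pm=qm$ gives $p=q$. Now put $y_1=s_0x_1s_0^{-1}$, $y_0=t_0x_0t_0^{-1}$, $S=s_0s_1$, $T=t_0t_1$. Equation (1) becomes $y_1^kS=y_0^kT$. If it holds for $k<m$, then $y_0^{-k}y_1^k=TS^{-1}=y_0^{-m}y_1^m$, so $y_1^{m-k}=y_0^{m-k}$ and $y_1=y_0$. Then $S=T$, and (1) holds for all $k$. The guess is right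 for $n=1$.

*Two powers without constants, $k\in\{1,2\}$.* Suppose $x_1^kx_2^k=x_0^k$ for $k=1,2$. Then $x_0=x_1x_2$ and $x_1x_1x_2x_2=x_1x_2x_1x_2$. Cancelling gives $x_1x_2=x_2x_1$, so $x_1^kx_2^k=(x_1x_2)^k=x_0^k$ for all $k$. The guess survives again.

If $k=0$ is allowed as one of the two values, the guess fails at once: $a^kb^k=(ab)^k$ holds for $k=0,1$, but $aabb\neq abab$. So only positive $k$ are of interest, and the next case is $n=3$.

## The equation $(ab)^k(aba)^k(ba)^k=(abababa)^k$ stops at $k=3$

For three powers without constants, $k=1$ gives $x_0=x_1x_2x_3$, and then $k=2$ becomes $x_1x_2^2x_3=x_2x_3x_1x_2$. This no longer forces commutation: for $x_1=ab$, $x_2=aba$, $x_3=ba$ both sides are $ababaababa$.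

**Proposition 1.** The equation $(ab)^k(aba)^k(ba)^k=(abababa)^k$ holds exactly for $k\in\{0,1,2\}$ among the integers $k\ge 0$. So two positive values do not suffice, and neither do three values $k\ge 0$.

*Proof.* For $k=0$ both sides are empty. For $k=1$ we have $ab\cdot aba\cdot ba=abababa$. For $k=2$ we have $abab\cdot abaaba\cdot baba=abababaabababa=(abababa)^2$. For $k\ge 3$ the left side begins with $abababab$: for $k=3$ this is $ababab$ followed by the first two letters of $aba$, and for $k\ge4$ it is $(ab)^4$. But the eighth letter of $(abababa)^k$ is $a$. $\square$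

So two values are too few, and with $k=0$ allowed even three are too few. A result of Holub and Kortelainen says that (1) holds for all $k$ as soon as it holds for three consecutive integers $k\ge 2$. The text "Studying Word Equations by a Method of Weighted Frequencies" is the source of the question whether any three distinct integers $k\ge1$ suffice. They do.

**Theorem 2.** Let $n\ge 1$ and $s_i,t_i,x_i\in\Gamma^*$. If (1) holds for three distinct integers $k\ge 1$, then it holds for all $k\ge 0$.

We shall also describe all solutions.

**Theorem 3 (classification).** In the free group on $\Gamma$ put $y_0=t_0x_0t_0^{-1}$ and $y_i=(s_0\cdots s_{i-1})\,x_i\,(s_0\cdots s_{i-1})^{-1}$ for $1\le i\le n$. The following are equivalent: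

(a) (1) holds for three distinct $k\ge 1$;

(b) (1) holds for all $k\ge 0$;

(c) $s_0s_1\cdots s_n=t_0t_1$, $\ y_1\cdots y_n=y_0$, and $y_0,\dots,y_n$ commute pairwise.

For example, $(ab)^k\,a\,(ba)^k=(abab)^k\,a$ holds for all $k$. Here $y_1=ab$, $y_2=a(ba)a^{-1}=ab$ and $y_0=abab$: the words $ab$ and $ba$ do not commute, but their conjugates $y_1,y_2$ do.

## Matrix entries satisfy a recurrence, but its order grows with $n$

A sensible first approach to Theorem 2 is to turn words into matrices. The matrices
$$\mathbf a=\begin{pmatrix}1&1\\0&1\end{pmatrix},\qquad \mathbf b=\begin{pmatrix}1&0\\1&1\end{pmatrix}$$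
generate a free monoid in $SL_2(\mathbb Z)$. To see this, let $Q$ be a product of such matrices; it has nonnegative entries and determinant $1$. In $\mathbf aQ$ the first row is entrywise at least the second, and in $\mathbf bQ$ the second is at least the first. Both cannot hold, since equal rows give determinant $0$. So the first factor of a nonempty product can be read off and cancelled, and a nonempty product is not the identity, whose rows are incomparable. A finite alphabet $\{a_1,\dots,a_m\}$ embeds in $\{a,b\}^*$ by $a_i\mapsto a^ib$. Since only finitely many letters occur in (1), there is an injective monoid morphism $\varphi$ from the words over these letters into $SL_2(\mathbb Z)$.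

**Lemma 4.** Let $u:\mathbb Z\to\mathbb C$ be any entry of
$$\varphi(s_0)\varphi(x_1)^k\varphi(s_1)\cdots\varphi(x_n)^k\varphi(s_n)-\varphi(t_0)\varphi(x_0)^k\varphi(t_1),\qquad k\in\mathbb Z.$$
There are $1\le d\le 2^n+2$ and numbers $c_0,\dots,c_{d-1}$ with $c_0\neq 0$ such that
$$u_{k+d}+c_{d-1}u_{k+d-1}+\dots+c_0u_k=0\qquad\text{for all }k\in\mathbb Z.$$
In particular, if $u_k=0$ for all $k\ge 1$, then $u_0=0$.

*Proof.* Put $A_i=\varphi(x_i)$. Since $\det A_i=1$, Cayley–Hamilton gives $A_i^{k+1}=\operatorname{tr}(A_i)A_i^k-A_i^{k-1}$ for all $k\in\mathbb Z$. Hence every entry of $k\mapsto A_i^k$ lies in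
$$V_i=\{v:\mathbb Z\to\mathbb C:\ v_{k+1}=\operatorname{tr}(A_i)v_k-v_{k-1}\text{ for all }k\in\mathbb Z\},$$
which is closed under translation and has dimension $2$, as $v$ is determined by $v_0,v_1$. Let $P$ be the span of all products $v_1v_2\cdots v_n$ with $v_i\in V_i$. It is closed under translation, and $\dim P\le 2^n$. Expanding the matrix products shows that $u\in D:=P+V_0$, and $d:=\dim D\le 2^n+2$; also $d\ge\dim V_0=2$. The shift $(Eu)_k=u_{k+1}$ maps $D$ into itself and is injective, hence bijective on $D$. By Cayley–Hamilton, $E$ satisfies its characteristic polynomial on $D$, whose constant term $c_0=\pm\det E$ is nonzero. This is the recurrence. If $u_k=0$ for $k\ge1$, the recurrence at $k=0$ reads $c_0u_0=0$. $\square$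

Since $c_0\ne0$, the recurrence can be run both forward and backward. Hence (1) holds for all $k\ge0$ once it holds for $2^n+2$ consecutive values of $k$. This is where the approach stops. In a function space of dimension $d$, any $d-1$ vanishing conditions leave a nonzero element, so an argument that uses only $u\in D$ needs at least $\dim D$ values. And $\dim D$ does grow: for $x_i=(ab)^{3^{i-1}}$ with $\varphi(a)=\mathbf a$ and $\varphi(b)=\mathbf b$, the matrix $\varphi(ab)=\begin{pmatrix}2&1\\1&1\end{pmatrix}$ has eigenvalues $\mu^{\pm1}$ with $\mu=\frac{3+\sqrt5}{2}$. The space $P$ is then spanned by the functions $k\mapsto\mu^{ek}$ with $e=\pm1\pm3\pm\dots\pm3^{n-1}$. These $2^n$ exponents are distinct, so $\dim P=2^n$. To get down to three values we must use the words themselves. We shall come back to Lemma 4 once, for the step from $k\ge1$ to $k=0$.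

## Height profiles with a level right-hand side

A word $w$ has *vertices* (positions) $0,1,\dots,|w|$. Let $\lambda$ be an additive map from words to $\mathbb R$, that is, a choice of a real weight for each letter, with $\lambda(w)$ the sum of the weights of the letters of $w$. The *height* of a vertex of $w$ is $\lambda$ of the prefix of $w$ that ends there. We choose $\lambda$ with $\lambda(x_0)=0$. Then the height profile of $t_0x_0^kt_1$ merely repeats itself along $x_0^k$, and its maximum does not depend on $k\ge1$. On the left side, a power $x_i^k$ climbs by $\lambda(x_i)$ or falls by $-\lambda(x_i)$ in each copy.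

Let us see this on Proposition 1. As $abababa$ has four $a$'s and three $b$'s, take $\lambda(a)=3$, $\lambda(b)=-4$. The heights along one copy of $abababa$ are $0,3,-1,2,-2,1,-3,0$, so the maximum on the right is $M=3$. On the left, $\lambda(ab)=-1$, $\lambda(aba)=2$, $\lambda(ba)=-1$. Look at the vertex after the first $a$ in the last copy of $aba$. Its height is
$$-k+2(k-1)+3=k+1 .$$
This is $2<M$ for $k=1$, it is $3=M$ for $k=2$, and it is $4>M$ for $k=3$, which is impossible in the right-hand word. For $k=0$ the vertex does not exist. So the two values $1,2$ see nothing wrong, while a third positive value does. The principle behind this is: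

$$\text{if } a \text{ is affine, } a(k_1)\le M,\ a(k_2)=M,\ a(k_3)\le M \text{ and } k_1<k_2<k_3,\text{ then } a\equiv M, \tag{2}$$

because a nonzero slope would push $a$ above $M$ on one side of $k_2$.

The hope is to show that every power on the left is level and meets the maximum $M$ in each copy. Then both sides can be cut at their highest vertices into shorter equations. Two things stand in the way of (2) doing this alone.

First, the maximum may lie in the constant words. For $aabb(ab)^k=aabb(ab)^k$ with $\lambda(a)=1$, $\lambda(b)=-1$, the maximum $2$ is attained only inside $aabb$. Cancelling common prefixes and suffixes will deal with this, but only together with an argument on the first and last powers.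

Second, a valley is invisible to the maximum. The word $b^ka^k$ with the same $\lambda$ has maximum $0$, attained exactly at its two ends for every $k\ge 1$, although both powers are sloped. What betrays the valley is the distance $2k$ between the two highest vertices, which grows with $k$.

## Patterns: powers with the last letter set apart

*The purpose of this section is to fix a class of equations that is stable under cutting at highest vertices, and to set up coordinates in it.*

**Definition.** A *pattern* is a pair of sequences of words, defined for $k\ge1$,
$$L(k)=s_0(X_1r_1)^{k-1}X_1\,s_1\,(X_2r_2)^{k-1}X_2\,s_2\cdots (X_nr_n)^{k-1}X_n\,s_n,\qquad R(k)=t_0(X_0r_0)^{k-1}X_0\,t_1,$$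
where $n\ge1$, all $r_i$ are *letters*, $X_i,s_i,t_i$ are words, and $s_1,\dots,s_{n-1}$ are *nonempty*. The words $s_0,s_n,t_0,t_1$ and the $X_i$ may be empty. The alphabet is arbitrary. The part $(X_ir_i)^{k-1}X_i$ is *block* $i$; it contains $k$ *copies* of $X_i$, numbered $0,\dots,k-1$.

For example, Proposition 1 concerns, for $k\ge 1$, the pattern
$$L(k)=(ab)^{k-1}a\cdot b\cdot(aba)^{k-1}ab\cdot a\cdot(ba)^{k-1}b\cdot a,\qquad R(k)=(abababa)^{k-1}ababab\cdot a,$$
with $s_1=b$, $s_2=a$, $s_3=a$, $t_1=a$ and $s_0=t_0=\varepsilon$. In general, a nonempty $x_i$ is written $X_ir_i$, and the last $r_i$ of $x_i^k$ is handed over to the next constant word.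

**Theorem 5.** If $L(k)=R(k)$ for three distinct $k\ge1$, then $L(k)=R(k)$ for all $k\ge1$.

Fix a pattern with $L(k)=R(k)$ for $k\in K=\{k_1<k_2<k_3\}$, $k_1\ge1$. Put $\ell_i=|X_ir_i|\ge1$ and $\Lambda_i=\ell_1+\dots+\ell_i$. Since block $i$ has length $k\ell_i-1$,
$$|L(k)|=|s_0\cdots s_n|+\sum_{i=1}^n(k\ell_i-1),\qquad |R(k)|=|t_0t_1|+k\ell_0-1 .$$
Both are affine and agree on $K$, so
$$\Lambda_n=\ell_0\quad\text{and}\quad |L(k)|=|R(k)|\ \text{ for all }k\ge1. \tag{3}$$
In the same way, each letter occurs equally often in $L(k)$ and $R(k)$ for all $k\ge1$.

**Coordinates.** Each vertex of $L(k)$ is of exactly one of two kinds.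

- A *block vertex* $(i,j,\rho)$ with $1\le i\le n$, $0\le j\le k-1$, $0\le\rho\le|X_i|$ lies at offset $\rho$ in copy $j$ of $X_i$. Its position is $A_i(k)+j\ell_i+\rho$ with $A_i(k)=|s_0|+\sum_{i'<i}(k\ell_{i'}-1+|s_{i'}|)$, which is affine in $k$ with slope $\Lambda_{i-1}$.
- A *constant vertex in $s_i$* has offset $0,\dots,|s_0|-1$ in $s_0$, offset $1,\dots,|s_i|-1$ in $s_i$ for $1\le i<n$, or offset $1,\dots,|s_n|$ in $s_n$. Its position is affine in $k$ with slope $\Lambda_i$.

The letters $r_i$ have no inner vertices, so nothing is missed. Since $s_1,\dots,s_{n-1}$ are nonempty, different blocks share no vertex. Likewise $R(k)$ has block vertices $(j,\rho)$ with $0\le j\le k-1$, $0\le\rho\le|X_0|$, constant vertices in $t_0$ (offsets $0,\dots,|t_0|-1$) and constant vertices in $t_1$ (offsets $1,\dots,|t_1|$).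

**Heights.** For additive $\lambda$ put $\sigma_i=\lambda(X_ir_i)$ and $\beta_i=\sigma_1+\dots+\sigma_i$. The vertex $(i,j,\rho)$ of $L(k)$ has height
$$H_i(k)+j\sigma_i+\lambda(\text{prefix of }X_i\text{ of length }\rho),\qquad H_i(k)=\lambda(s_0)+\sum_{i'<i}\bigl(k\sigma_{i'}-\lambda(r_{i'})+\lambda(s_{i'})\bigr), \tag{4}$$
and $H_i$ is affine in $k$ with slope $\beta_{i-1}$. A constant vertex in $s_i$ has height affine in $k$ with slope $\beta_i$.

From now until the end of the proof of Proposition 7, $\lambda$ is any additive map with $\sigma_0=0$. Then in $R(k)$ the height of a constant vertex does not depend on $k$, and the height of $(j,\rho)$ depends only on $\rho$.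

## A first or last block without constants outside it is level

*This section deals with the first obstacle: it controls the block that touches an end of $L(k)$.*

**Lemma 6.** If $s_n=\varepsilon$, then $\sigma_n=0$. If $s_0=\varepsilon$, then $\sigma_1=0$.

*Proof.*

**Step 1: reduction to one inequality.** Reversing all words turns the pattern into a pattern, since the reversal of $(Xr)^{k-1}X$ is $(X^{\mathrm{rev}}r)^{k-1}X^{\mathrm{rev}}$. The equation holds for the same $k$, the numbers $\lambda(X_ir_i)$ do not change, and $s_0$ and $s_n$ trade places. So it suffices to prove the first claim. Since $-\lambda$ also has $\sigma_0=0$, it suffices to show $\sigma_n\ge0$ when $s_n=\varepsilon$; applying this to $\lambda$ and $-\lambda$ gives $\sigma_n=0$.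

**Step 2: what $R(k)$ looks like near its right end.** This step records features that do not depend on $k$. Let $M$ be the maximal height in $R(k)$ over block vertices and vertices in $t_1$. Let $\delta$ be the distance from the right end of the last such vertex of height $M$. Both are independent of $k\ge1$: every offset $\rho$ occurs in the last copy of $X_0$, so the last such vertex is either in $t_1$ or at a fixed offset in the last copy. Let $p$ be the largest position of a $t_0$-vertex of height $>M$, with $p=-1$ if there is none; it is independent of $k$ as well. For all $k\ge1$, in $R(k)$: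

(R1) every vertex at position $>p$ has height $\le M$;

(R2) the vertex at distance $\delta$ from the right end has height $M$ and position $>p$, and all vertices at distance $<\delta$ have height $<M$.

Indeed, block and $t_1$-vertices have height at most $M$ and lie to the right of all $t_0$-vertices. Vertices to the right of the one at distance $\delta$ are block or $t_1$-vertices, and that one was the last of height $M$. For $k\in K$, (R1) and (R2) hold in $L(k)=R(k)$ too.

Let $v$ be the vertex of $L(k_2)$ at distance $\delta$ from the right end. It has height $M$ and position $>p$. We locate it, using $k_1$ and $k_3$ to exclude what we do not want.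

**Step 3: $v$ is not a constant vertex in $s_i$ with $i<n$.** Suppose it is. Let $v(k)$ be the corresponding vertex of $L(k)$, of height $a(k)$. By (3) its distance from the right end has slope $\ell_0-\Lambda_i>0$, so at $k_1$ this distance is $<\delta$, and (R2) gives $a(k_1)<M$. Since $a(k_2)=M$ and $a$ is affine, $a(k_3)>M$. But the position of $v(k)$ has slope $\Lambda_i\ge0$, so $v(k_3)$ has position at least that of $v$, which is $>p$. This contradicts (R1).

**Step 4: if $v$ lies in a block $i$ with $\sigma_i\ge0$, then $i=n$.** Let $v=(i,j,\rho)$. If $j<k_2-1$, then $(i,j+1,\rho)$ lies to the right of $v$ and has height $M+\sigma_i\ge M$, contradicting (R2). So $j=k_2-1$. Put $v(k)=(i,k-1,\rho)$. Its position has slope $\Lambda_{i-1}+\ell_i=\Lambda_i$, and its height is affine in $k$. If $i<n$, the argument of Step 3 applies word for word and gives a contradiction. So $i=n$.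

**Step 5: $v$ does not lie in a block $i$ with $\sigma_i<0$.** Suppose $v=(i,j,\rho)$ with $\sigma_i<0$. In $L(k_3)$ the vertex $(i,j,\rho)$ exists, because $j\le k_2-1<k_3$. Its position is at least that of $v$, hence $>p$, and by (4) its height is $M+(k_3-k_2)\beta_{i-1}$. By (R1),
$$\beta_{i-1}\le0. \tag{5}$$
In $L(k_1)$ copy $j$ may not exist, so we consider $(i,j_1,\rho)$ with $j_1=\min(j,k_1-1)$. Passing from $v$ in $L(k_2)$ to this vertex, the total length drops by $(k_2-k_1)\ell_0$ and the position drops by $(k_2-k_1)\Lambda_{i-1}+(j-j_1)\ell_i$. So its distance $d$ from the right end satisfies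
$$\delta-d=(k_2-k_1)(\ell_0-\Lambda_{i-1})-(j-j_1)\ell_i,\qquad \ell_0-\Lambda_{i-1}\ge\ell_i\ge1 .$$

If $j\le k_1-1$, then $j_1=j$ and $d<\delta$. By (R2) its height $M-(k_2-k_1)\beta_{i-1}$ is $<M$, so $\beta_{i-1}>0$, contradicting (5).

If $j\ge k_1$, then $j_1=k_1-1$ and $1\le j-j_1=j-k_1+1\le k_2-k_1$, because $j\le k_2-1$. So $\delta-d\ge(k_2-k_1)\ell_i-(k_2-k_1)\ell_i=0$, that is, $d\le\delta$. By (R2) its height $M-(k_2-k_1)\beta_{i-1}-(j-j_1)\sigma_i$ is $\le M$, which means $(k_2-k_1)\beta_{i-1}+(j-j_1)\sigma_i\ge0$. But $\beta_{i-1}\le0$, $\sigma_i<0$ and $j-j_1\ge1$ make the left side negative, a contradiction.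

**Conclusion.** The vertex $v$ is a constant vertex in $s_n$, or it lies in block $n$ and $\sigma_n\ge0$. If $s_n=\varepsilon$, there are no constant vertices in $s_n$, so $\sigma_n\ge0$. $\square$

The inequality $j-j_1\le k_2-k_1$ in Step 5 uses $k_1\ge1$: at $k=0$ there would be no copy of $X_i$ to look at.

## Every block is level and reaches the maximum

**Proposition 7.** Assume in addition

(N) $s_0=\varepsilon$ or $t_0=\varepsilon$; and $s_n=\varepsilon$ or $t_1=\varepsilon$.

Let $M$ be the maximal height over all vertices of $R(k)$, which is independent of $k\ge1$. Then $\sigma_i=0$ for all $i$, some block offset $\rho$ of $R$ has height $M$, and for each $i=1,\dots,n$ some offset $\rho$ of block $i$ has height $M$, in all copies and for all $k\ge1$.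

*Proof.* Call the vertices of height $M$ *hits*. Let $b_0$ be the number of constant vertices of $R$ that are hits and $c_0$ the number of offsets $\rho$ of $X_0$ that are hits. Then $R(k)$ has exactly $b_0+kc_0\ge1$ hits.

**Step 1: sort the possible hits of $L(k)$ into classes of affine height.** The aim is to make principle (2) applicable. The classes are:

(α) each single constant vertex;

(β) for each $i$ with $\sigma_i\ne0$ and each $\rho$, the single "top" vertex, which is $(i,k-1,\rho)$ if $\sigma_i>0$ and $(i,0,\rho)$ if $\sigma_i<0$;

(γ) for each $i$ with $\sigma_i=0$ and each $\rho$, the $k$ vertices $(i,j,\rho)$, $0\le j\le k-1$, which have equal height.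

By (4), in each class the height is an affine function $a(k)$ for $k\ge1$. For $k\in K$ we have $L(k)=R(k)$, so all heights are $\le M$. Moreover all hits lie in these classes, because in a block with $\sigma_i\neq0$ a vertex that is not top is strictly lower than the top vertex with the same $\rho$. Call a class *steady* if $a\equiv M$. Let $b$ be the number of steady classes of type (α) or (β), and $c$ the number of steady classes of type (γ).

**Step 2: for $k\in K$ the hits of $L(k)$ are exactly the steady vertices, and $b=b_0$, $c=c_0$.** This step compares the numbers of hits. If $a(k_2)=M$ for a class, then $a(k_1),a(k_3)\le M$, and (2) gives $a\equiv M$. So $L(k_2)$ has exactly $b+k_2c$ hits. For $k=k_1,k_3$ the word $L(k)$ has at least $b+kc$ hits. Since $L(k)=R(k)$ on $K$, the affine function $(b_0-b)+k(c_0-c)$ vanishes at $k_2$ and is $\ge0$ at $k_1$ and $k_3$. An affine function that vanishes at an inner point and is nonnegative on both sides is identically $0$. So $b=b_0$ and $c=c_0$, and then $L(k_1)$ and $L(k_3)$ have no hits other than the steady vertices.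

**Step 3: the steady vertices come in an order that does not depend on $k$.** We need this to speak of the first, the last and the next one. Block $i$ has only classes of type (β), all of whose vertices lie in one copy, or only classes of type (γ). Let $I$ be the set of indices $i$ whose block has a steady class of type (γ). Call *items* the single steady vertices of type (α) or (β) and, for each $i\in I$, the *group* of all steady vertices of block $i$. The segments $s_0$, block $1$, $s_1$, …, block $n$, $s_n$ occur in this order in $L(k)$, and inside an $s_i$ or a single copy of $X_i$ vertices are ordered by offset. So the order of the items does not depend on $k$.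

**Step 4: $c_0\ge1$.** This step ensures that the maximum does not occur in the constants of $R$ only; here (N) and Lemma 6 are used. Suppose $c_0=0$. Then $c=0$, and for $k\in K$ the hits of $L(k)$ are $b=b_0\ge1$ single steady vertices, in a fixed order. The position of such a vertex has slope $\Lambda_i$ if it is a constant vertex in $s_i$ or of type (β) in block $i$ with $\sigma_i>0$, and slope $\Lambda_{i-1}$ if it is of type (β) in block $i$ with $\sigma_i<0$.

Suppose some hit of $R$ lies in $t_0$. Then $t_0\neq\varepsilon$, so $s_0=\varepsilon$ by (N), and $\sigma_1=0$ by Lemma 6. The first hit of $R(k)$ is in $t_0$ and its position does not depend on $k$. So the first steady vertex of $L$ has an affine position that is constant on $K$, hence of slope $0$. As $\Lambda_i>0$ for $i\ge1$, it is a constant vertex in $s_0$, impossible since $s_0=\varepsilon$, or a vertex of block $1$ with $\sigma_1<0$, impossible since $\sigma_1=0$.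

Otherwise all hits of $R$ lie in $t_1$, so $t_1\ne\varepsilon$, $s_n=\varepsilon$ by (N), and $\sigma_n=0$ by Lemma 6. The distance of the last hit of $R(k)$ from the right end does not depend on $k$. So the position of the last steady vertex of $L$ has slope $\ell_0=\Lambda_n$. As $\Lambda_i<\Lambda_n$ for $i<n$, it is a constant vertex in $s_n=\varepsilon$ or lies in block $n$ with $\sigma_n>0$, and both are impossible. Hence $c_0\ge1$.

**Step 5: a sum of squares excludes growing gaps.** This step removes the valleys. Since $c_0\ge1$, every copy of $X_0$ contains a hit. So in $R(k)$ the position of the first hit and the distance of the last hit from the right end do not depend on $k$. Consecutive hits are separated by gaps of fixed lengths, some of which occur once, some $k$ times (inside a copy) and one $k-1$ times (from one copy to the next). Hence the sum of the squares of the gaps in $R(k)$ is an affine function of $k$.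

In $L(k)$, consider the gaps between consecutive steady vertices. There is at least one steady vertex, since $b+kc=b_0+kc_0\ge1$. Inside the group of block $i\in I$, the sum of squared gaps is again affine in $k$, for the same reason. The first vertex of this group has position of slope $\Lambda_{i-1}$ and the last of slope $\Lambda_i$, so the length spanned by the group has slope $\ell_i$. The gap $g$ between the last vertex of an item and the first vertex of the next item is an affine function $D_g+E_gk$. Let $E_{\mathrm{init}}$ be the slope of the position of the first steady vertex, and $E_{\mathrm{fin}}$ the slope of the distance of the last one from the right end. These pieces make up all of $L(k)$, so comparing slopes of lengths and using (3),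
$$E_{\mathrm{init}}+E_{\mathrm{fin}}+\sum_gE_g+\sum_{i\in I}\ell_i=\ell_0=\sum_{i=1}^n\ell_i. \tag{6}$$

For $k\in K$ we have $L(k)=R(k)$, and the hits are the steady vertices. So the first and last steady vertices of $L(k)$ are at the same place as the first and last hits of $R(k)$, and $E_{\mathrm{init}}=E_{\mathrm{fin}}=0$. Also, the polynomial $\sum_g(D_g+E_gk)^2+(\text{affine})$ agrees with an affine function at the three points of $K$. A polynomial of degree at most $2$ with three zeros is zero, so the coefficient of $k^2$ in the difference vanishes: $\sum_gE_g^2=0$. Hence all $E_g=0$.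

**Step 6: conclusion.** Now (6) reads $\sum_{i\notin I}\ell_i=0$. As every $\ell_i\ge1$, $I=\{1,\dots,n\}$. So all $\sigma_i=0$, and every block has a steady class of type (γ), that is, an offset of height $M$ in all copies and for all $k\ge1$. The block of $R$ has such an offset because $c_0\ge1$. $\square$

The sum of the gaps themselves would only reproduce (6); it is the squares that make three values of $k$ decisive. Step 4 is needed first: if $c_0=0$ and $R$ had hits in both $t_0$ and $t_1$, the gap across the block of $R$ would itself grow with slope $\ell_0$, and the sum of squares in $R(k)$ would not be affine.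

We also need the following consequence. In the situation of Proposition 7 all $\beta_i=0$, so the heights of all classes of $L$ are independent of $k$. Hence, for *every* $k\ge1$ and not only for $k\in K$, the maximal height in $L(k)$ is $M$, and the hits of $L(k)$ are exactly the steady vertices.

## Cutting at the highest vertices: proof of Theorem 5

We argue by induction on $|L(2)|\ge1$; each step below either settles the claim directly or reduces it to a pattern with smaller $|L(2)|$. We use $k=2$ because every word of the pattern occurs in $L(2)$ or $R(2)$.

**Step 1: arrange (N).** If $s_0$ and $t_0$ are both nonempty, they have the same first letter, because $L(k_1)=R(k_1)$. Cancelling it gives a pattern with smaller $|L(2)|$ whose equation holds for exactly the same $k$, and we are done by induction. The same applies to the last letters of $s_n$ and $t_1$. So assume (N).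

**Step 2: the one-letter case.** If only one letter occurs in $L(2)$ and $R(2)$ together, then all words of the pattern are powers of this letter, and the claim is $|L(k)|=|R(k)|$ for all $k\ge1$, which is (3).

**Step 3: choose a weight.** Assume now that at least two letters occur. By the remark after (3), $L(2)$ and $R(2)$ contain the same letters. We want $\lambda$ with $\lambda(X_0r_0)=0$ and $\lambda$ nonzero on some letter of $L(2)$. If some letter $a$ of $L(2)$ does not occur in $X_0r_0$, let $\lambda$ count the occurrences of $a$. Otherwise $X_0r_0$ contains two distinct letters $a,b$, which occur in $R(2)$ and hence in $L(2)$. Writing $|w|_a$ for the number of $a$'s in $w$, put $\lambda(a)=|X_0r_0|_b$, $\lambda(b)=-|X_0r_0|_a$, and $\lambda=0$ on all other letters. Then $\lambda(X_0r_0)=|X_0r_0|_a|X_0r_0|_b-|X_0r_0|_b|X_0r_0|_a=0$ and $\lambda(a)\ne0$.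

**Step 4: cut both sides at their hits.** By Proposition 7 and its consequence, for all $k\ge1$ every copy of every block of $L(k)$ and $R(k)$ contains hits, at offsets that depend neither on $k$ nor on the copy, and the constant vertices that are hits do not depend on $k$. Write
$$L(k)=p_L\,w_1w_2\cdots w_m\,q_L,$$
where $p_L$ ends at the first hit, $q_L$ starts at the last hit, and $w_1,\dots,w_m$ are the nonempty factors between consecutive hits. Cut $R(k)$ in the same way, with outer words $p_R,q_R$. The first hit of $L(k)$ lies in $s_0$ or in the first copy of $X_1$, the last in the last copy of $X_n$ or in $s_n$, and similarly for $R(k)$. So $p_L,q_L,p_R,q_R$ do not depend on $k$.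

**Step 5: the result of the cut is again a pattern.** Let $\Delta$ be a new alphabet whose letters are the nonempty words, and read each factor as one letter of $\Delta$. This gives $\tilde L(k)=w_1\cdots w_m\in\Delta^*$, and similarly $\tilde R(k)$. For all $k\ge1$,
$$\tilde L(k)=\tilde s_0(\tilde X_1\tilde r_1)^{k-1}\tilde X_1\tilde s_1\cdots(\tilde X_n\tilde r_n)^{k-1}\tilde X_n\tilde s_n,\qquad\tilde R(k)=\tilde t_0(\tilde X_0\tilde r_0)^{k-1}\tilde X_0\tilde t_1,$$
with the following words over $\Delta$.

- $\tilde X_i$ is the sequence of factors between the first and the last hit inside one copy of $X_i$. It is empty if there is just one hit.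
- $\tilde r_i$ is the factor from the last hit in one copy of $X_i$ to the first hit in the next copy. There is no hit between them, because $r_i$ is a letter and has no inner vertex. So $\tilde r_i$ is a single letter of $\Delta$.
- For $1\le i<n$, $\tilde s_i$ is the sequence of factors from the last hit of block $i$ to the first hit of block $i+1$. These are different vertices, so $\tilde s_i$ is nonempty.
- $\tilde s_0$ is the sequence of factors from the first hit of $L(k)$ to the first hit of block $1$, and $\tilde s_n$ the one from the last hit of block $n$ to the last hit of $L(k)$. The words $\tilde t_0,\tilde t_1$ are defined in the same way in $R(k)$.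

None of these depends on $k$ or on the copy. So $(\tilde L,\tilde R)$ is a pattern.

**Step 6: apply induction.** If $L(k)=R(k)$, then the hits coincide, since on both sides they are the vertices of height $M$. So $p_L=p_R$, $q_L=q_R$ and $\tilde L(k)=\tilde R(k)$. This applies to the three values $k\in K$. Further, $|\tilde L(2)|$ is the number of hits of $L(2)$ minus $1$. Since $\lambda\neq0$ on some letter of $L(2)$, the two vertices at the ends of this letter have different heights, so not all $|L(2)|+1$ vertices are hits, and $|\tilde L(2)|<|L(2)|$. By induction $\tilde L(k)=\tilde R(k)$ for all $k\ge1$. Replacing each letter of $\Delta$ by the word it denotes and putting back $p_L=p_R$ and $q_L=q_R$, we get $L(k)=R(k)$ for all $k\ge1$. $\square$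

Here is one round of the induction on $(ab)^k(ab)^k=(abab)^k$. As a pattern, $X_1=X_2=a$, $r_1=r_2=b$, $s_1=s_2=b$, $s_0=\varepsilon$, and $X_0=aba$, $r_0=b$, $t_1=b$, $t_0=\varepsilon$. Step 1 cancels the last $b$, leaving $s_2=t_1=\varepsilon$. Take $\lambda(a)=1$, $\lambda(b)=-1$. Then $M=1$, and the hits are offset $1$ in each copy of $X_1$ and $X_2$, and offsets $1$ and $3$ in each copy of $X_0$. All factors between consecutive hits are $ba=:d$, with $p_L=p_R=a$ and $q_L=q_R=\varepsilon$. On the left $\tilde X_1=\tilde X_2=\varepsilon$, $\tilde r_1=\tilde r_2=d$ and $\tilde s_1=d$, so $\tilde L(k)=d^{k-1}\,d\,d^{k-1}$. On the right $\tilde X_0=\tilde r_0=d$, so $\tilde R(k)=(dd)^{k-1}d$. Both are $d^{2k-1}$. The powers now carry the exponent $k-1$, which is why the induction runs over patterns and not over equations of the form (1).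

## From patterns to (1), and from $k\ge1$ to $k=0$: proof of Theorem 2

Let (1) hold for three distinct $k\ge1$.

**Step 1: rewrite (1) as a pattern, to get all $k\ge1$.** Delete all empty $x_i$ with $i\ge1$, merging the adjacent $s$'s. Comparing lengths at two values of $k$ gives $|x_0|=\sum_{i\ge1}|x_i|$. If all $x_i$ with $i\ge1$ were empty, then $x_0=\varepsilon$, equation (1) does not depend on $k$, and there is nothing to prove. Otherwise the remaining number $n$ of factors is at least $1$, and all $x_i$, $0\le i\le n$, are nonempty. Write $x_i=X_ir_i$ with $r_i$ a letter. For $k\ge1$,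
$$x_i^ks_i=(X_ir_i)^{k-1}X_i\,(r_is_i),\qquad x_0^kt_1=(X_0r_0)^{k-1}X_0\,(r_0t_1).$$
So (1) is a pattern equation, with $s_i$ replaced by $r_is_i\ne\varepsilon$ for $i\ge1$ and $t_1$ by $r_0t_1$. By Theorem 5, (1) holds for all $k\ge1$.

**Step 2: go down to $k=0$.** Every entry $u$ of the matrix difference in Lemma 4 satisfies $u_k=0$ for all $k\ge1$, so $u_0=0$ by Lemma 4. Hence the two sides of (1) at $k=0$ have the same image under the injective morphism $\varphi$, and (1) holds for $k=0$. $\square$

## Commuting conjugates: proof of Theorem 3

Recall $y_0=t_0x_0t_0^{-1}$ and $y_i=(s_0\cdots s_{i-1})x_i(s_0\cdots s_{i-1})^{-1}$. The consecutive conjugating factors telescope, so in the free group (1) reads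
$$y_1^ky_2^k\cdots y_n^k\cdot s_0s_1\cdots s_n=y_0^k\cdot t_0t_1. \tag{7}$$

(a)$\Rightarrow$(b) is Theorem 2, and (b)$\Rightarrow$(a) is trivial. For (c)$\Rightarrow$(b): if the $y_i$ commute and $y_1\cdots y_n=y_0$, then $y_1^k\cdots y_n^k=(y_1\cdots y_n)^k=y_0^k$, and (7) holds as $s_0\cdots s_n=t_0t_1$.

It remains to prove (b)$\Rightarrow$(c). Taking $k=0$ in (7) gives $s_0\cdots s_n=t_0t_1=:W$, and then $k=1$ gives $y_1\cdots y_n=y_0$. To prove commutation, delete the empty $x_i$ with $i\ge1$. For these $y_i=1$, and the other $y$'s do not change, because merging the $s$'s leaves the products $s_0\cdots s_{i-1}$ as they were. We use induction on the number $n\ge0$ of remaining factors. If $n=0$, then $s_0=t_0x_0^kt_1$ for all $k$, so $x_0=\varepsilon$ by lengths, and there is nothing to prove.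

Let $n\ge1$. By lengths $|x_0|=\sum_{i\ge1}|x_i|$, so $0<|x_1|\le|x_0|$.

**Step 1: $y_1$ and $y_0$ are powers of one element.** For each $k$ the words $s_0x_1^k$ and $t_0x_0^k$ are prefixes of one word, and their lengths tend to infinity with $k$. So the infinite words $s_0x_1^\omega$ and $t_0x_0^\omega$ coincide, where $x^\omega=xxx\cdots$. Call this word $w$. Let $z$ and $z'$ be the prefixes of $w$ of lengths $N=\max(|s_0|,|t_0|)$ and $N+|x_0||x_1|$. Write $z=s_0u$ with $u$ a prefix of $x_1^\omega$. Then $y_1^{|x_0|}z=s_0x_1^{|x_0|}u$ is a prefix of $s_0x_1^\omega=w$ of length $N+|x_0||x_1|$, so it equals $z'$. In the same way $y_0^{|x_1|}z=z'$. Hence $y_1^{|x_0|}=y_0^{|x_1|}=z'z^{-1}\ne1$. Both $y_1$ and $y_0$ lie in the centralizer of this element, which is cyclic, so $y_1=c^a$ and $y_0=c^b$ for some $c$. Here $a\neq0$, and replacing $c$ by $c^{-1}$ if necessary we may assume $a>0$. As $c$ has infinite order, $a|x_0|=b|x_1|$, and $0<|x_1|\le|x_0|$ gives $0<a\le b$.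

**Step 2: $c$ is a conjugate of a positive word.** We need this to stay among equations between words. Put $\gamma=s_0^{-1}cs_0$. Then $\gamma^a=s_0^{-1}y_1s_0=x_1$. Write $\gamma=g\gamma'g^{-1}$ as a reduced product with $\gamma'$ cyclically reduced. Then $g\gamma'^ag^{-1}$ is reduced and equals the positive word $x_1$. If $g\ne1$, then $g$ or $g^{-1}$ contains an inverse letter, which is impossible. So $g=1$, and $\gamma=\gamma'$ is a prefix of $x_1=\gamma^a$. Thus $\gamma\in\Gamma^*$.

**Step 3: remove $x_1$ from the equation.** Multiply (7) on the left by $y_1^{-k}=c^{-ak}$. For all $k\ge0$,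
$$(s_0s_1)\,x_2^ks_2\cdots x_n^ks_n=c^{(b-a)k}W=s_0\,(\gamma^{b-a})^k\,(s_1\cdots s_n),$$
where the last equality uses $c=s_0\gamma s_0^{-1}$ and $W=s_0s_1\cdots s_n$. Both outer expressions are words, so this is an equation of form (1) with the $n-1$ nonempty factors $x_2,\dots,x_n$ on the left. Its group elements are $y_2,\dots,y_n$ on the left and $s_0\gamma^{b-a}s_0^{-1}=c^{b-a}$ on the right. If $n=1$, it reads $W=c^{(b-a)k}W$, so $b=a$ and $y_0=y_1$, and we are done.

**Step 4: commutation.** Let $n\ge2$. By induction $y_2,\dots,y_n,c^{b-a}$ commute pairwise. If $b=a$, then $|x_0|=|x_1|$ and $\sum_{i\ge2}|x_i|=0$, which is impossible for $n\ge2$, since $x_2,\dots,x_n$ are nonempty. So $b>a$ and $c^{b-a}\ne1$. Each $y_i$ with $i\ge2$ lies, together with $c$, in the cyclic centralizer of $c^{b-a}$. So $y_i$ commutes with $c$, hence with $y_1=c^a$ and $y_0=c^b$. As $y_1$ and $y_0$ commute with each other, all of $y_0,\dots,y_n$ commute pairwise. $\square$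

When all $s_i$ and $t_i$ are empty, $y_i=x_i$, and Theorem 3 gives in particular: if $x_0^k=x_1^k\cdots x_n^k$ holds for three distinct $k\ge1$, then the words $x_0,\dots,x_n$ commute pairwise.
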